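# The rate bound $(k+1)/(2k)$ for complex orthogonal designs with linear processing

## 1. Complex orthogonal designs, creation operators and $n$-systems

Throughout, $A^*$ is the adjoint (conjugate transpose) of a matrix or operator, $A^T$ the transpose, $\bar A$ the entrywise conjugate; for a scalar, $x^*=\bar x$. All Hilbert spaces are complex and finite-dimensional, the inner product is linear in one slot, and $|A\rangle$-type notation is not used: we write $\|v\|$ for norms and $v^*w$ or $\langle v,w\rangle$ for inner products, conjugate-linear in $v$. We set $\binom{n}{-1}=\binom{n}{n+1}=0$.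

**Definition (COD).** Let $n,p,u$ be positive integers and let $x_1,\dots,x_u$ be complex variables. A $p\times n$ matrix $B_n$ is a *complex orthogonal design* (COD) in $x_1,\dots,x_u$ if every entry is a complex linear combination of $x_1,\dots,x_u,x_1^*,\dots,x_u^*$ and, for all complex values of the $x_i$,
$$B_n^*B_n=(|x_1|^2+\cdots+|x_u|^2)\,I_n .$$
The number $n$ of columns is the number of transmit antennas, and the *rate* is $u/p$.

So the columns are always orthogonal and all have the length of the vector $x$. An example with $n=p=u=2$ is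
$$B=\begin{pmatrix}x_1&x_2\\-x_2^*&x_1^*\end{pmatrix}.$$
Both columns have squared length $|x_1|^2+|x_2|^2$, and the inner product of the first with the second is $x_1^*x_2+(-x_2)x_1^*=0$. The rate is $1$.

**Definition (linear processing).** A COD has *no linear processing* if each entry is $0$, $\pm x_i$ or $\pm x_i^*$ for some $i$. A general COD, whose entries may be arbitrary complex linear combinations, is said to have *linear processing*.

The matrix $B$ above has no linear processing. If $U$ is a fixed unitary $2\times2$ matrix, then $(UB)^*UB=B^*B$, so $UB$ is again a COD. With $U=\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ we get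
$$UB=\frac1{\sqrt2}\begin{pmatrix}x_1-x_2^*&x_2+x_1^*\\x_1+x_2^*&x_2-x_1^*\end{pmatrix},$$
whose entries mix variables and conjugates. One can also substitute for the $2u$ real variables $\operatorname{Re}x_i,\operatorname{Im}x_i$ their images under any real orthogonal transformation, since this preserves $\sum|x_i|^2$. Exchanging $\operatorname{Im}x_1$ and $\operatorname{Re}x_2$ turns the entry $x_1$ into $\operatorname{Re}x_1+\mathrm i\operatorname{Re}x_2$. The distinction between $x$ and $x^*$ is therefore not intrinsic to a general COD.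

**Recall (creation and annihilation operators).** Let $e_1,\dots,e_N$ be the standard basis of $\mathbb C^N$. The exterior algebra $\Lambda\mathbb C^N=\bigoplus_l\Lambda^l\mathbb C^N$ has the orthonormal basis of the products $e_{s_1}\wedge\cdots\wedge e_{s_l}$ with $s_1<\cdots<s_l$. The creation operator is $a_j^*=e_j\wedge\cdot\,$, and its adjoint $a_j$, the annihilation operator, lowers the degree by one. It satisfies $a_i(v\wedge w)=\langle e_i,v\rangle w-v\wedge a_iw$ for $v\in\mathbb C^N$. With $\{A,B\}=AB+BA$, the canonical anticommutation relations hold: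
$$\{a_i,a_j^*\}=\delta_{ij},\qquad \{a_i,a_j\}=\{a_i^*,a_j^*\}=0 .$$
The first is the displayed rule with $v=e_j$, the others come from $e_i\wedge e_j=-e_j\wedge e_i$. The number operator $\sum_i a_i^*a_i$ acts on $\Lambda^l\mathbb C^N$ as multiplication by $l$. For $N=1$ the basis is $1,e_1$, and $a_1^*:1\mapsto e_1\mapsto0$, $a_1:e_1\mapsto1\mapsto0$.

**Definition ($n$-system).** An *$n$-system* consists of finite-dimensional complex Hilbert spaces $V,W,W'$ of dimensions $m\ge1$, $p$, $p'$, and operators $F_j:V\to W$, $G_j:W'\to V$ $(1\le j\le n)$ with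
$$F_i^*F_j+G_jG_i^*=\delta_{ij}I_V\qquad(1\le i,j\le n).\tag{1}$$

Note the exchange of indices in the second term. The spaces $W$, $W'$ may be zero.

The standard example is the *Fock system* $\mathcal S_l$, $0\le l\le n$: take $V=\Lambda^l\mathbb C^n$, $W=\Lambda^{l+1}\mathbb C^n$, $W'=\Lambda^{l-1}\mathbb C^n$, and let $F_j$ and $G_j$ both be $e_j\wedge\cdot$ on the appropriate degree. Then $F_i^*F_j+G_jG_i^*=a_ia_j^*+a_j^*a_i=\delta_{ij}$. For $n=2$, $l=1$ this is $V=\mathbb C^2$, $W=W'=\mathbb C$ with
$$F_1=(0,\ 1),\quad F_2=(-1,\ 0),\quad G_1=\begin{pmatrix}1\\0\end{pmatrix},\quad G_2=\begin{pmatrix}0\\1\end{pmatrix}.$$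
For instance $F_1^*F_2=\begin{pmatrix}0&0\\-1&0\end{pmatrix}$ and $G_2G_1^*=\begin{pmatrix}0&0\\1&0\end{pmatrix}$ cancel.

**From systems to CODs.** Choose orthonormal bases in an $n$-system, let $x\in V\cong\mathbb C^m$, and let $B(x)$ be the matrix whose $j$-th column is $\begin{pmatrix}F_jx\\\overline{G_j^*x}\end{pmatrix}\in\mathbb C^{p+p'}$. Since $\overline{(G_i^*x)^*(G_j^*x)}=(G_j^*x)^*(G_i^*x)=x^*G_jG_i^*x$,
$$(B^*B)_{ij}=x^*F_i^*F_jx+x^*G_jG_i^*x=\delta_{ij}|x|^2.\tag{2}$$
So $B$ is a COD with $u=m$ variables and $p+p'$ rows. The system $\mathcal S_1$ with $n=2$ gives $\begin{pmatrix}x_2&-x_1\\x_1^*&x_2^*\end{pmatrix}$.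

## 2. How large can the rate be when the entries are arbitrary linear combinations?

For a given number $n$ of antennas, one wants as many variables $u$ as possible for the number of rows $p$. For every $k\ge1$ there exist CODs of rate $(k+1)/(2k)$ for $2k-1$ and for $2k$ antennas. Liang proved that for CODs with no linear processing the rate for $2k-1$ or $2k$ antennas is at most $(k+1)/(2k)$. The conjecture, whose source is the paper "Closed Form Designs of Complex Orthogonal Space-Time Block Codes of Rates $(k+1)/(2k)$ for $2k-1$ or $2k$ Transmit Antennas", is that the same bound holds for every COD. The problem, stated there as open with linear processing, is to prove or disprove this. The bound is true, and we prove the following three theorems.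

**Theorem A.** For every $n$-system and every $0\le l\le n-1$,
$$\frac{l+2}{2(n-l)}\,p+\frac{n+1-l}{2(l+1)}\,p'\ \ge\ m.\tag{3}$$

**Theorem B.** Let $M_1,\dots,M_m\in\mathbb C^{p\times n}$, $M(y)=\sum_ay_aM_a$, and suppose $M(y)^*M(y)=(\sum_ay_a^2)I$ for all $y\in\mathbb R^m$. If $n\ge2k-1$, then $\dfrac m{2p}\le\dfrac{k+1}{2k}$. In particular, every COD with $n=2k-1$ or $n=2k$ satisfies $u/p\le(k+1)/(2k)$.

**Theorem C.** (i) For $n\in\{2k-1,2k\}$ the set of rates of CODs is exactly $\mathbb Q\cap(0,\frac{k+1}{2k}]$.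

(ii) The set of pairs $(p/m,p'/m)$ realized by $n$-systems is exactly the set of points of $\mathbb Q^2$ in $\operatorname{conv}\{P_0,\dots,P_n\}+\mathbb R^2_{\ge0}$, where $P_l=\left(\frac{n-l}{l+1},\frac l{n-l+1}\right)$. Thus the inequalities (3), together with $p,p'\ge0$, are a complete list.

Here $k$ and $m$ are positive integers.

## 3. One, two and three columns by hand

**One column.** A COD with $n=1$ is a vector $c(x)\in\mathbb C^p$ that depends real-linearly on $x\in\mathbb C^u$ and has $\|c(x)\|=\|x\|$. It is an injective real-linear map $\mathbb R^{2u}\to\mathbb R^{2p}$, so $u\le p$. For a $1$-system the same count reads: $v\mapsto(F_1v,G_1^*v)$ is isometric by (1), so $m\le p+p'$, which is (3) for $n=1$, $l=0$.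

**Two columns.** Keeping one column gives $u/p\le1$, and the $2\times2$ example attains it. So the case $k=1$ is done.

**Three columns.** One column still gives only $u/p\le1$. On the other hand $\mathcal S_1$ with $n=3$ has $V=\mathbb C^3$, $W=\Lambda^2\mathbb C^3$, $W'=\mathbb C$, and the recipe of Section 1 gives, with rows indexed by $e_1\wedge e_2$, $e_1\wedge e_3$, $e_2\wedge e_3$ and $1$,
$$\begin{pmatrix}x_2&-x_1&0\\x_3&0&-x_1\\0&x_3&-x_2\\x_1^*&x_2^*&x_3^*\end{pmatrix},\qquad\text{rate }\tfrac34 .$$
For instance columns 1 and 2 have inner product $x_2^*(-x_1)+x_1x_2^*=0$. The target for $k=2$ is $\frac34$, so between $\frac34$ and $1$ the argument must use the relations between different columns.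

## 4. A design, read column by column, is an $n$-system

The purpose of this section is to forget the distinction between $x$ and $x^*$ and to encode the relations between columns in (1). Let $M(y)=\sum_ay_aM_a$ be as in Theorem B. Comparing coefficients of $y_ay_b$ in $M(y)^*M(y)=(\sum y_a^2)I$ for real $y$ gives
$$M_a^*M_b+M_b^*M_a=2\delta_{ab}I_n .\tag{4}$$
Let $F_j:\mathbb C^m\to\mathbb C^p$ be the matrix whose $a$-th column is $\frac1{\sqrt2}$ times the $j$-th column of $M_a$. Then $(F_i^*F_j)_{ab}=\frac12(M_a^*M_b)_{ij}$, hence $\big((F_i^*F_j)^T\big)_{ab}=\frac12(M_b^*M_a)_{ij}$, and (4) becomes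
$$F_i^*F_j+(F_i^*F_j)^T=\delta_{ij}I_m .\tag{5}$$
Put $G_j=F_j^T:\mathbb C^p\to\mathbb C^m$. Then $G_i^*=\overline{F_i}$ and $G_jG_i^*=F_j^T\overline{F_i}=(F_i^*F_j)^T$. So (5) is exactly (1), with $V=\mathbb C^m$, $W=W'=\mathbb C^p$ and $p'=p$.

A COD fits: write $x_j=y_{2j-1}+\mathrm i\,y_{2j}$. Its entries are complex linear combinations of the real variables $y_1,\dots,y_{2u}$, and $B_n^*B_n=(\sum y_a^2)I$. Hence $m=2u$ and $\frac up=\frac m{2p}$. For example the $1\times1$ design $(x)$ has $M_1=1$, $M_2=\mathrm i$, so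
$$F_1=\tfrac1{\sqrt2}(1,\ \mathrm i),\qquad F_1^*F_1=\tfrac12\begin{pmatrix}1&\mathrm i\\-\mathrm i&1\end{pmatrix},\qquad G_1G_1^*=\tfrac12\begin{pmatrix}1&-\mathrm i\\\mathrm i&1\end{pmatrix},\tag{6}$$
and the two matrices add up to $I_2$.

It remains to bound $m$ by $p$ and $p'$ in an $n$-system.

## 5. One family of fermions and the uncontrolled operator $T$

The relation (1) resembles the anticommutation relations, so it is sensible to couple the system to $\Lambda=\Lambda\mathbb C^n$ with its operators $a_i$ and number operator $N=\sum a_i^*a_i$. On $V\otimes\Lambda$ put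
$$\mathbf F=\sum_iF_i\otimes a_i,\qquad \mathbf G=\sum_iG_i^*\otimes a_i^*,\qquad T=\sum_iF_i^*F_i ,$$
where $\mathbf F$ maps to $W\otimes\Lambda$ and $\mathbf G$ to $W'\otimes\Lambda$. By (1) with the indices exchanged, $G_iG_j^*=\delta_{ij}-F_j^*F_i$; also $a_ia_j^*=\delta_{ij}-a_j^*a_i$. Therefore
$$\mathbf G^*\mathbf G=\sum_{i,j}G_iG_j^*\otimes a_ia_j^*=\sum_{i,j}(\delta_{ij}-F_j^*F_i)\otimes(\delta_{ij}-a_j^*a_i)=n-T\otimes1-1\otimes N+\mathbf F^*\mathbf F .\tag{7}$$
The last term is right because $\mathbf F^*\mathbf F=\sum_{i,j}F_j^*F_i\otimes a_j^*a_i$. On $V\otimes\Lambda^a$ this reads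
$$\|\mathbf F\zeta\|^2=\|\mathbf G\zeta\|^2+\big\langle\zeta,\,\big((T-(n-a))\otimes1\big)\zeta\big\rangle .$$
If $T$ were the scalar $n-l$ with an integer $0\le l\le n-1$, then for $a=l+1$ the last term would be $\|\zeta\|^2$. So $\mathbf F:V\otimes\Lambda^{l+1}\to W\otimes\Lambda^l$ would be injective, and $m\binom n{l+1}\le p\binom nl$, that is, $\frac pm\ge\frac{n-l}{l+1}$. The system $\mathcal S_l$ has $T=\sum a_ia_i^*=n-l$ and attains equality.

The argument stops because $T$ need not be scalar, and then $T-(n-a)$ need not be positive. For (6) we have $n=1$ and $T=F_1^*F_1$ with eigenvalues $1$ and $0$. For $a=1$ the form $T-(n-a)$ has eigenvalues $1,0$, and for $a=0$ it has eigenvalues $0,-1$. Nor is $\mathbf F$ injective on $V\otimes\Lambda^1$ there: it maps a space of dimension $2$ to one of dimension $1$. For a system that comes from a design, summing (5) over $i=j$ gives $T+T^T=n$, so a scalar $T$ must equal $n/2$. For $n=2k-1$ this is not an integer, so the favorable case above never occurs there.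

## 6. Two families of fermions: $T$ cancels

Formula (7) contains $T$ only in the form $T\otimes1$, independent of the family of fermions. With two families, $T$ disappears on subtraction.

**Definition (the space $\mathcal F$).** Let $\mathcal F=\Lambda(\mathbb C^n\oplus\mathbb C^n)$ with annihilation operators $\psi_1,\dots,\psi_n$ for the first copy and $\chi_1,\dots,\chi_n$ for the second. So $\{\psi_i,\psi_j^*\}=\{\chi_i,\chi_j^*\}=\delta_{ij}$, and all other anticommutators among $\psi_i,\psi_i^*,\chi_i,\chi_i^*$ vanish. Put $N_\psi=\sum\psi_i^*\psi_i$ and $N_\chi=\sum\chi_i^*\chi_i$, and let $\mathcal F_{a,b}$ be the subspace where $N_\psi=a$ and $N_\chi=b$. It is spanned by the products of $a$ basis vectors of the first copy and $b$ of the second, so $\dim\mathcal F_{a,b}=\binom na\binom nb$; it is $0$ unless $0\le a,b\le n$.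

For $n=1$, with basis vectors $f$ and $g$ of the two copies, $\mathcal F$ has basis $1,f,g,f\wedge g$, and these span $\mathcal F_{0,0},\mathcal F_{1,0},\mathcal F_{0,1},\mathcal F_{1,1}$.

On $V\otimes\mathcal F$ define
$$\mathbf F_\psi=\sum_iF_i\otimes\psi_i,\quad\mathbf F_\chi=\sum_iF_i\otimes\chi_i,\quad\mathbf G_\psi=\sum_iG_i^*\otimes\psi_i^*,\quad\mathbf G_\chi=\sum_iG_i^*\otimes\chi_i^* .$$
The first two map to $W\otimes\mathcal F$, the last two to $W'\otimes\mathcal F$. The computation (7) used only the anticommutation relations within one family, so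
$$\mathbf G_\psi^*\mathbf G_\psi=n-T\otimes1-1\otimes N_\psi+\mathbf F_\psi^*\mathbf F_\psi,\qquad \mathbf G_\chi^*\mathbf G_\chi=n-T\otimes1-1\otimes N_\chi+\mathbf F_\chi^*\mathbf F_\chi .$$
Subtracting the second from the first and rearranging,
$$\mathbf F_\psi^*\mathbf F_\psi+\mathbf G_\chi^*\mathbf G_\chi=\mathbf F_\chi^*\mathbf F_\chi+\mathbf G_\psi^*\mathbf G_\psi+1\otimes(N_\psi-N_\chi).\tag{8}$$

On $V\otimes\mathcal F_{a,b}$ with $a>b$ the right side is at least $a-b>0$, for every $n$-system. So $\zeta\mapsto(\mathbf F_\psi\zeta,\mathbf G_\chi\zeta)$ is injective from $V\otimes\mathcal F_{a,b}$ to $(W\otimes\mathcal F_{a-1,b})\oplus(W'\otimes\mathcal F_{a,b+1})$. Counting dimensions for $0\le b<a\le n$ and dividing by $\binom na\binom nb$,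
$$m\le\frac a{n-a+1}\,p+\frac{n-b}{b+1}\,p' .$$
This is valid but too weak. For a design $p'=p$. Put $t=\frac{b+1}{n-b}$. Since $\frac a{n-a+1}$ increases with $a$ and $a\ge b+1$, the sum of the coefficients is at least $t+\frac1t\ge2$. So no choice of $a,b$ gives a better bound than $m\le2p$, that is, rate at most $1$, which one column already gave.

The loss is visible in (8): the two nonnegative terms $\mathbf F_\chi^*\mathbf F_\chi$ and $\mathbf G_\psi^*\mathbf G_\psi$ were thrown away. The idea is to trade them for a smaller target space. The operator that exchanges a $\chi$ for a $\psi$ carries $\mathbf F_\psi\zeta$ to $-\mathbf F_\chi\zeta$ and $\mathbf G_\chi\zeta$ to $\mathbf G_\psi\zeta$ when $\zeta$ lies in its kernel. So the discarded terms measure how far $\mathbf F_\psi\zeta$ and $\mathbf G_\chi\zeta$ are from that kernel. We restrict the source to the kernel, project the target onto the kernel, and pay for the projection with the discarded terms.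

## 7. The exchange operator $E$ and its kernels

**Step 1: commutators.** We need to know how the exchange operator passes the $\psi$'s and $\chi$'s. Define
$$E=\sum_i\psi_i^*\chi_i:\ \mathcal F_{a,b}\to\mathcal F_{a+1,b-1},\qquad E^*=\sum_i\chi_i^*\psi_i:\ \mathcal F_{a+1,b-1}\to\mathcal F_{a,b} .$$
For $n=1$: $E$ maps $g\mapsto f$ and kills $1$, $f$ and $f\wedge g$.

From $[AB,C]=ABC-CAB=A\{B,C\}-\{A,C\}B$,
$$[E,\psi_j]=\sum_i\big(\psi_i^*\{\chi_i,\psi_j\}-\{\psi_i^*,\psi_j\}\chi_i\big)=-\chi_j,\qquad[E,\chi_j^*]=\sum_i\big(\psi_i^*\{\chi_i,\chi_j^*\}-\{\psi_i^*,\chi_j^*\}\chi_i\big)=\psi_j^*,$$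
and in the same way all anticommutators vanish in $[E,\chi_j]$ and $[E,\psi_j^*]$. By the product rule, $[E,\chi_j^*\psi_j]=[E,\chi_j^*]\psi_j+\chi_j^*[E,\psi_j]=\psi_j^*\psi_j-\chi_j^*\chi_j$; sum over $j$. Altogether
$$[E,\psi_i]=-\chi_i,\quad[E,\chi_i]=0,\quad[E,\chi_i^*]=\psi_i^*,\quad[E,\psi_i^*]=0,\quad[E,E^*]=N_\psi-N_\chi .\tag{9}$$

**Step 2: the size of the kernel.** This supplies the dimensions for the final count.

**Lemma 1.** If $0\le b\le a\le n$, then $\dim\ker(E|_{\mathcal F_{a,b}})=\binom na\binom nb-\binom n{a+1}\binom n{b-1}$.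

*Proof.* On $\mathcal F_{a+1,b-1}$ the last relation in (9) gives $EE^*=E^*E+(a-b+2)\ge2$. So $EE^*$ is invertible on $\mathcal F_{a+1,b-1}$, and $E:\mathcal F_{a,b}\to\mathcal F_{a+1,b-1}$ is onto. The kernel has dimension $\dim\mathcal F_{a,b}-\dim\mathcal F_{a+1,b-1}$. $\square$

**Step 3: the price of the projection.** This computes how much norm is lost when a vector is projected onto the kernel.

**Lemma 2.** Let $K$ be a Hilbert space and $\eta\in K\otimes\mathcal F_{a,a}$ with $(1\otimes E)^2\eta=0$. Let $\pi$ be the orthogonal projection of $K\otimes\mathcal F_{a,a}$ onto $K\otimes\ker(E|_{\mathcal F_{a,a}})$. Then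
$$\|\pi\eta\|^2=\|\eta\|^2-\tfrac12\|(1\otimes E)\eta\|^2 .$$

*Proof.* Write $E$ for $1\otimes E$; its kernel on $K\otimes\mathcal F_{a,a}$ is $K\otimes\ker(E|_{\mathcal F_{a,a}})$. Let $\xi=E\eta\in K\otimes\mathcal F_{a+1,a-1}$. There $N_\psi-N_\chi=2$, and $E\xi=0$, so $EE^*\xi=(E^*E+2)\xi=2\xi$. Put $\eta_1=\frac12E^*\xi$. Then $E\eta_1=\xi=E\eta$, so $\eta-\eta_1\in\ker E$. Also $\eta_1$ lies in the range of $E^*$, which is orthogonal to $\ker E$. Hence $\pi\eta=\eta-\eta_1$ and $\|\pi\eta\|^2=\|\eta\|^2-\|\eta_1\|^2$, where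
$$\|\eta_1\|^2=\tfrac14\langle E^*\xi,E^*\xi\rangle=\tfrac14\langle\xi,EE^*\xi\rangle=\tfrac12\|\xi\|^2 .\qquad\square$$

The factor $\frac12$ is what matters: the projection costs only half of a term that (8) supplies in full.

**Step 4: the dimension ratios.** Put
$$Z_l=\ker(E|_{\mathcal F_{l+1,l}})\quad(0\le l\le n-1),\qquad Y_a=\ker(E|_{\mathcal F_{a,a}})\quad(0\le a\le n).$$
For $n=1$ these are $Z_0=\langle f\rangle$, $Y_0=\langle1\rangle$, $Y_1=\langle f\wedge g\rangle$. In general use Lemma 1 with $\binom n{a+1}=\frac{n-a}{a+1}\binom na$ and $\binom n{a-1}=\frac a{n-a+1}\binom na$. Since $(a+1)(n-a+1)-(n-a)a=n+1$,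
$$\dim Y_a=\binom na^2\Big[1-\frac{(n-a)a}{(a+1)(n-a+1)}\Big]=\binom na^2\frac{n+1}{(a+1)(n-a+1)} .$$
Since $(l+2)(n-l+1)-(n-l-1)l=2l+2(n-l+1)=2(n+1)$,
$$\dim Z_l=\binom n{l+1}\binom nl\Big[1-\frac{(n-l-1)\,l}{(l+2)(n-l+1)}\Big]=\binom n{l+1}\binom nl\frac{2(n+1)}{(l+2)(n-l+1)} .$$
In particular $\dim Z_l>0$. With $\binom nl/\binom n{l+1}=\frac{l+1}{n-l}$,
$$\frac{\dim Y_l}{\dim Z_l}=\frac{l+1}{n-l}\cdot\frac{l+2}{2(l+1)}=\frac{l+2}{2(n-l)},\qquad\frac{\dim Y_{l+1}}{\dim Z_l}=\frac{n-l}{l+1}\cdot\frac{n-l+1}{2(n-l)}=\frac{n+1-l}{2(l+1)} .\tag{10}$$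
For the second ratio we used $\dim Y_{l+1}=\binom n{l+1}^2\frac{n+1}{(l+2)(n-l)}$. As a check, $n=3$ and $l=1$ give $\dim Z_1=9-1=8$ and $\dim Y_1=\dim Y_2=9-3=6$, with ratio $\frac34$.

## 8. Injectivity on $V\otimes Z_l$: proof of Theorem A

**Step 1: the identity (8) on the kernel.** This fixes the sign of the number term. Let $\zeta\in V\otimes Z_l$, $0\le l\le n-1$. Since $N_\psi-N_\chi=1$ on $\mathcal F_{l+1,l}$, (8) gives
$$\|\mathbf F_\psi\zeta\|^2+\|\mathbf G_\chi\zeta\|^2=\|\zeta\|^2+\|\mathbf F_\chi\zeta\|^2+\|\mathbf G_\psi\zeta\|^2 .\tag{11}$$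
Here $\mathbf F_\psi\zeta\in W\otimes\mathcal F_{l,l}$ and $\mathbf G_\chi\zeta\in W'\otimes\mathcal F_{l+1,l+1}$.

**Step 2: $E$ carries the left-hand vectors to the right-hand ones.** This verifies the hypothesis of Lemma 2. Write $E$ for $1\otimes E$ on each of $V\otimes\mathcal F$, $W\otimes\mathcal F$, $W'\otimes\mathcal F$. By (9), $E\psi_i=\psi_iE-\chi_i$, so $E\mathbf F_\psi=\mathbf F_\psi E-\mathbf F_\chi$. Similarly $E\mathbf F_\chi=\mathbf F_\chi E$, $E\mathbf G_\chi=\mathbf G_\chi E+\mathbf G_\psi$ and $E\mathbf G_\psi=\mathbf G_\psi E$. As $E\zeta=0$,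
$$E\mathbf F_\psi\zeta=-\mathbf F_\chi\zeta,\qquad E\mathbf F_\chi\zeta=0,\qquad E\mathbf G_\chi\zeta=\mathbf G_\psi\zeta,\qquad E\mathbf G_\psi\zeta=0 .$$
So $E^2$ kills $\mathbf F_\psi\zeta$ and $\mathbf G_\chi\zeta$.

**Step 3: project and count.** This turns the inequality of norms into one of dimensions. Let $\pi,\pi'$ be the orthogonal projections onto $W\otimes Y_l$ and $W'\otimes Y_{l+1}$. Lemma 2, applied with $K=W$, $a=l$ and with $K=W'$, $a=l+1$, gives
$$\|\pi\mathbf F_\psi\zeta\|^2=\|\mathbf F_\psi\zeta\|^2-\tfrac12\|\mathbf F_\chi\zeta\|^2,\qquad\|\pi'\mathbf G_\chi\zeta\|^2=\|\mathbf G_\chi\zeta\|^2-\tfrac12\|\mathbf G_\psi\zeta\|^2 .$$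
Adding and using (11),
$$\|\pi\mathbf F_\psi\zeta\|^2+\|\pi'\mathbf G_\chi\zeta\|^2=\|\zeta\|^2+\tfrac12\|\mathbf F_\chi\zeta\|^2+\tfrac12\|\mathbf G_\psi\zeta\|^2\ \ge\ \|\zeta\|^2 .$$
Hence the linear map
$$V\otimes Z_l\to(W\otimes Y_l)\oplus(W'\otimes Y_{l+1}),\qquad\zeta\mapsto(\pi\mathbf F_\psi\zeta,\ \pi'\mathbf G_\chi\zeta)$$
is injective, so $m\dim Z_l\le p\dim Y_l+p'\dim Y_{l+1}$. Dividing by $\dim Z_l>0$ and inserting (10) gives (3). $\square$

## 9. The middle index $l=k-1$: proof of Theorem B

Let $M(y)$ be as in Theorem B with $n\ge2k-1$. Deleting columns of $M(y)$ deletes the corresponding rows and columns of $M(y)^*M(y)$, so the hypothesis persists; keep $2k-1$ columns. This changes neither $m$ nor $p$. Section 4 then produces an $n$-system with $n=2k-1$, $V=\mathbb C^m$ and $p'=p$. Apply Theorem A with $l=k-1$. Then $n-l=k$, $l+1=k$, $l+2=k+1$ and $n+1-l=k+1$, so both coefficients in (3) equal $\frac{k+1}{2k}$: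
$$\frac{k+1}{2k}\cdot2p\ge m,\qquad\text{that is,}\qquad\frac m{2p}\le\frac{k+1}{2k} .$$
For a COD with $n=2k-1$ or $n=2k$, Section 4 gives $m=2u$, so
$$\frac up\le\frac{k+1}{2k} .\qquad\square$$
This proves the conjecture for every $k$, with arbitrary complex linear combinations as entries. For $n=3$ the count is $8\cdot2u\le6\cdot2p$, so the design of rate $\frac34$ in Section 3 is optimal.

## 10. The exact set of rates and the polygon of $n$-systems: proof of Theorem C

**Step 1: the Fock systems sit at the points $P_l$.** This supplies the extremal examples. For $\mathcal S_l$ we have $m=\binom nl$, $p=\binom n{l+1}$, $p'=\binom n{l-1}$, hence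
$$\Big(\frac pm,\frac{p'}m\Big)=\Big(\frac{n-l}{l+1},\frac l{n-l+1}\Big)=P_l .$$
For $n=2k$ and $l=k$ this is $\left(\frac k{k+1},\frac k{k+1}\right)$, so by (2) there is a COD for $2k$ antennas of rate $\frac m{p+p'}=\frac{k+1}{2k}$. Deleting a column gives one for $2k-1$ antennas of the same rate.

**Step 2: all smaller rates, part (i).** Rates are positive rationals, and by Theorem B none exceeds $\frac{k+1}{2k}$. Conversely let $a,b$ be positive integers with $\frac ab\le\frac{k+1}{2k}=\frac{u_0}{p_0}$, where a COD with $u_0$ variables and $p_0$ rows exists by Step 1. Stack $a$ copies of it vertically, in disjoint sets of variables. The product of the adjoint with the matrix is the sum over the copies, so this is a COD, with $au_0$ variables and $ap_0\le bu_0$ rows. Append $bu_0-ap_0$ zero rows, which does not change that product. The rate is $\frac{au_0}{bu_0}=\frac ab$. This proves (i).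

**Step 3: the lines of (3) are the edges.** This links the inequalities with the points. For $0\le l\le n-1$ let $L_l$ be the line
$$\frac{l+2}{2(n-l)}\,\alpha+\frac{n+1-l}{2(l+1)}\,\beta=1 .$$
It passes through $P_l$, since $\frac{l+2}{2(l+1)}+\frac l{2(l+1)}=1$, and through $P_{l+1}=\left(\frac{n-l-1}{l+2},\frac{l+1}{n-l}\right)$, since $\frac{n-l-1}{2(n-l)}+\frac{n+1-l}{2(n-l)}=1$. The first coordinates $\frac{n-l}{l+1}=\frac{n+1}{l+1}-1$ strictly decrease from $P_0=(n,0)$ to $P_n=(0,n)$.

For $n=2$ the points are $(2,0),(\frac12,\frac12),(0,2)$ and the inequalities are $\alpha+3\beta\ge2$ and $3\alpha+\beta\ge2$.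

**Step 4: points that satisfy (3) dominate points of the segments.** Let $(\alpha,\beta)\in\mathbb Q_{\ge0}^2$ satisfy all inequalities (3), read with $\alpha=p/m$, $\beta=p'/m$, so that the right side becomes $1$. If $\alpha\ge n$, then $(\alpha,\beta)\ge P_0$ coordinatewise. Otherwise $0\le\alpha<n$, and $\alpha$ lies between the first coordinates of $P_{l+1}$ and $P_l$ for some $0\le l\le n-1$. Let $(\alpha,\beta^*)$ be the point of $L_l$ above $\alpha$. By Step 3 it equals $\theta P_l+(1-\theta)P_{l+1}$ with $\theta\in[0,1]$, and $\theta$ is rational because $\alpha$ and the two first coordinates are. The coefficient of $\beta$ in (3) is positive, so (3) for this $l$ says $\beta\ge\beta^*$. In both cases $(\alpha,\beta)$ dominates a rational convex combination of the $P_l$, and therefore lies in $\operatorname{conv}\{P_l\}+\mathbb R^2_{\ge0}$.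

A pair realized by an $n$-system is rational and nonnegative, and satisfies (3) by Theorem A. So all realized pairs lie in the set claimed in (ii).

**Step 5: every such point is realized.** Let $(\alpha,\beta)$ be as in Step 4. The direct sum of $n$-systems, with the operators $F_j$ and $G_j$ summed blockwise, is an $n$-system, and $m,p,p'$ add. Take $s$ copies of $\mathcal S_l$ and $t$ copies of $\mathcal S_{l+1}$, with integers $s,t\ge0$, not both zero, such that $s\binom nl:t\binom n{l+1}=\theta:(1-\theta)$. The pair of the sum is the average of $P_l$ and $P_{l+1}$ with weights proportional to the dimensions of the $V$-parts, that is, $\theta P_l+(1-\theta)P_{l+1}$. In the case $\alpha\ge n$ take copies of $\mathcal S_0$ only. Replicate this system until $\alpha m$ and $\beta m$ are integers. By domination, $\alpha m\ge p$ and $\beta m\ge p'$. Enlarge $W$ by a summand of dimension $\alpha m-p$ outside the ranges of the $F_j$, and $W'$ by a summand of dimension $\beta m-p'$ on which the $G_j$ are zero. Then $F_i^*F_j$ and $G_jG_i^*$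 do not change, so (1) persists, and the new pair is $(\alpha,\beta)$.

**Step 6: every rational point of the polygon satisfies (3).** This closes the circle. Each $P_i$ satisfies $\alpha,\beta\ge0$ and all inequalities (3), by Theorem A applied to $\mathcal S_i$. Inequalities (3) persist under convex combinations, and, since all their coefficients are positive, also under adding vectors of $\mathbb R^2_{\ge0}$; the same holds for $\alpha,\beta\ge0$. So every rational point of $\operatorname{conv}\{P_0,\dots,P_n\}+\mathbb R^2_{\ge0}$ satisfies the assumptions of Step 4, and is realized by Step 5. Together with Step 4 this proves (ii): a rational pair is realized exactly when it is nonnegative and satisfies all inequalities (3). $\square$
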